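\title{Log-concavity in unit steps of the chromatic polynomial for $x\ge n$}

\begin{abstract}
Let $P(G,x)$ be the chromatic polynomial of a simple graph $G$ of order $n\ge 1$. We prove that $P(G,x)^2>P(G,x-1)P(G,x+1)$ for all real $x\ge n$, and that the weak inequality holds for all real $x\ge n-\frac12$. For $n\ge2$ the complete graph $K_n$ violates it at every $x\in(n-2,n-1)$. The proof shows that $\log\bigl(P(G,x)/P(G-v,x)\bigr)$ has positive derivative for $x>n-1$ and every vertex $v$, by an induction that removes one color class and lowers $n$ and $x$ by one simultaneously.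
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple, and the \emph{order} of a graph is its number of vertices. The \emph{chromatic polynomial} $P(G,x)$ of a graph $G$ is the polynomial whose value at each positive integer $k$ is the number of proper $k$-colorings of $G$, that is, of maps $V(G)\to\{1,\dots,k\}$ that take different values on adjacent vertices. We study the inequality
\begin{equation}\label{eq:main}
P(G,x)^2\ \ge\ P(G,x-1)\,P(G,x+1).
\end{equation}

At an integer $x=k$ with $P(G,k)>0$, it reads $P(G,k-1)/P(G,k)\le P(G,k)/P(G,k+1)$. The quotient $P(G,k-1)/P(G,k)$ is the probability that the color $k$ is not used by a uniformly random proper $k$-coloring. So \eqref{eq:main} says that a given color is more likely to stay unused when one more color is available. Welsh conjectured that this holds for every graph $G$ and every positive integer $k$; Seymour disproved the conjecture for $k=6$. Dong, Koh and Teo proved \eqref{eq:main} for connected graphs with $n$ vertices and $m$ edges and all real $x\ge\max\{n-1,\sqrt2\,(m-n+2.5)\}$. This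 threshold exceeds $n$ as soon as $m>n-2.5+n/\sqrt2$. The following problem, posed in \cite{list}, asks for a threshold that does not depend on the number of edges.

\begin{quote}
\emph{Does \eqref{eq:main} hold for every graph $G$ of order $n$ and every real $x\ge n$?}
\end{quote}

The simplest cases suggest that it does. A linear factor satisfies $(x-a)^2>(x-a-1)(x-a+1)\ge0$ for $x\ge a+1$, so \eqref{eq:main} holds for $x\ge r+1$ when all roots of $P(G,x)$ are real and $r$ is the largest one. For edgeless graphs, trees and complete graphs the polynomials are $x^n$, $x(x-1)^{n-1}$ and $x(x-1)\cdots(x-n+1)$, and $r+1\le n$ in each case where $n\ge 2$. In general there are non-real roots; for instance $P(C_4,x)=x(x-1)(x^2-3x+3)$. For a factor $q(x)=(x-a)^2+b^2$,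
\[
q(x)^2-q(x-1)q(x+1)=2(x-a)^2-2b^2-1 ,
\]
so each fixed graph satisfies \eqref{eq:main} for large $x$, but a factor-by-factor proof with threshold $n$ would need bounds on the complex roots. Our proof uses no information on them.

The answer to the problem is yes, and it comes from a stronger statement about deleting vertices. For $v\in V(G)$ put
\[
R_v(G,x)=\frac{P(G,x)}{P(G-v,x)},\qquad \alpha_v(G,x)=\frac{d}{dx}\log R_v(G,x),
\]
with the convention $P(\emptyset,x)=1$ for the graph of order $0$. At an integer $k$, the ratio $R_v(G,k)$ is the mean number of colors left for $v$ by a uniformly random proper $k$-coloring of $G-v$, that is, $k$ minus the mean number of colors that appear on the neighbors of $v$.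

\begin{theorem}\label{thm:one}
Let $G$ be a graph of order $n\ge1$.
\begin{itemize}
\item[(a)] For every vertex $v$ and all real $x>n-1$ we have $\alpha_v(G,x)>0$. For every nonempty $S\subseteq V(G)$, the function $P(G-S,x)/P(G,x)$ is strictly decreasing on $(n-1,\infty)$.
\item[(b)] The function $P(G,x+1)/P(G,x)$ is strictly decreasing on $(n-1,\infty)$. For all real $y\ge x\ge n$,
\[
P(G,x)P(G,y)>P(G,x-1)P(G,y+1).
\]
In particular $P(G,x)^2>P(G,x-1)P(G,x+1)$ for all real $x\ge n$.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:two}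
For every graph $G$ of order $n\ge1$, inequality \eqref{eq:main} holds for all real $x\ge n-\frac12$. For $n\ge2$ it fails for $G=K_n$ at every real $x\in(n-2,n-1)$, so no threshold below $n-1$ is valid for all graphs of order $n$.
\end{theorem}

The range $n-1\le x<n-\frac12$ is not settled here for general $G$.

Sections \ref{sec:classes} and \ref{sec:monotone} reduce both theorems to the positivity of the numbers $\alpha_v$. The core of the paper is the inductive step of Section \ref{sec:step}, which deduces $\alpha_v(G,x)>0$ from the corresponding inequalities for the induced subgraphs of $G-v$ at the point $x-1$. Since this step preserves $x-n$, the thresholds have the form $n$ minus a constant.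

\section{Color classes}\label{sec:classes}

A set of vertices is \emph{independent} if no two of its elements are adjacent; $\mathcal I(F)$ denotes the family of independent sets of a graph $F$, including $\emptyset$. The vertices that receive a given color in a proper coloring form an independent set, the \emph{class} of that color. We write $(x)_r=x(x-1)\cdots(x-r+1)$, with $(x)_0=1$; note that $(x)_r>0$ for $x>r-1$. Two polynomials that agree at all large integers are equal, so an identity obtained by counting colorings may be evaluated and differentiated at real points.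

Let $F$ have order $m\ge1$, and let $b_j=b_j(F)$ be the number of partitions of $V(F)$ into $m-j$ nonempty independent sets. A proper $k$-coloring is such a partition together with an assignment of distinct colors to its parts, so
\begin{equation}\label{eq:falling}
P(F,x)=\sum_{j=0}^{m-1}b_j\,(x)_{m-j}.
\end{equation}
Here $b_0=1$, and $b_1$ is the number of nonadjacent pairs of vertices.

\begin{lemma}\label{lem:pos}
If $F$ has order $m$, then $P(F,x)>0$ for real $x>m-1$. If $F$ is not complete, then $P(F,x)>0$ for real $x>m-2$.
\end{lemma}

\begin{proof}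
The case $m=0$ is the convention $P(\emptyset,x)=1$. For $m\ge1$ and $x>m-1$, all terms of \eqref{eq:falling} are nonnegative and the first is positive. Let $F$ be non-complete, so that $m\ge2$ and $b_1\ge1$, and let $x>m-2$. Then $(x)_r>0$ for $r\le m-1$, so the terms with $j\ge 2$ are nonnegative, and the first two terms add up to $(x)_{m-1}(x-m+1+b_1)\ge(x)_{m-1}(x-m+2)>0$.
\end{proof}

Inequality \eqref{eq:main} compares values of $P$ at points that differ by $1$. Removing the class of one color produces exactly this shift.

\begin{lemma}\label{lem:ident}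
Let $F$ be a graph of order $m$. Then
\begin{align}
P(F,x)&=\sum_{J\in\mathcal I(F)}P(F-J,x-1),\label{eq:all}\\
P(F,x)&=x\sum_{J\in\mathcal I(F),\ J\ni i}P(F-J,x-1)\qquad(i\in V(F)),\label{eq:through}\\
(m-x)P(F,x)&=x\sum_{J\in\mathcal I(F)}(|J|-1)\,P(F-J,x-1).\label{eq:size}
\end{align}
If $F=G-v$ and $Z\subseteq V(F)$ is the set of vertices not adjacent to $v$ in $G$, then
\begin{equation}\label{eq:inside}
P(G,x)=x\sum_{J\in\mathcal I(F),\ J\subseteq Z}P(F-J,x-1).
\end{equation}
\end{lemma}

\begin{proof}
Let $x=k\ge2$ be an integer. The proper $k$-colorings of $F$ in which a given color has class $J$ correspond to the proper colorings of $F-J$ with the other $k-1$ colors. Summing over $J$ gives \eqref{eq:all}. For \eqref{eq:through}, choose the color of $i$ in $k$ ways and then its class $J\ni i$. For \eqref{eq:inside}, choose the color of $v$ and then its class, which is $J\cup\{v\}$ with $J\in\mathcal I(F)$ and $J\subseteq Z$. Summing \eqref{eq:through} over the $m$ vertices $i$ counts each $J$ exactly $|J|$ times, so $mP(F,x)=x\sum_J|J|\,P(F-J,x-1)$; subtracting $x$ times \eqref{eq:all}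 gives \eqref{eq:size}.
\end{proof}

For two nonadjacent vertices, \eqref{eq:all} is $x^2=(x-1)^2+2(x-1)+1$. When $x>0$ and all numbers $P(F-J,x-1)$ are positive, \eqref{eq:all} makes $P(F-J,x-1)/P(F,x)$ a probability distribution on $\mathcal I(F)$; for integer $x$ it is the law of the class of a fixed color. Identity \eqref{eq:size} says that the mean of $|J|$ is $m/x$. For $x>m$ a color class has mean size below $1$, and this is the fact that the hypothesis on $x$ will supply.

\section{Monotone graphs}\label{sec:monotone}

By \eqref{eq:all} applied to $G$ at $x+1$,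
\begin{equation}\label{eq:rho}
\frac{P(G,x+1)}{P(G,x)}=\sum_{J\in\mathcal I(G)}\frac{P(G-J,x)}{P(G,x)} .
\end{equation}
The left side decreases if each term does, and each term is a product of reciprocals of vertex ratios of induced subgraphs. This leads to the following property, which passes to induced subgraphs by definition. Where $P(H,x)>0$, let $L_H(x)=P'(H,x)/P(H,x)$ be the logarithmic derivative, so that $\alpha_u(H,x)=L_H(x)-L_{H-u}(x)$.

\begin{definition}
A graph $H$ is \emph{monotone at} the real number $x$ if every induced subgraph $K$ of $H$ satisfies $P(K,x)>0$ and $\alpha_u(K,x)>0$ for all $u\in V(K)$.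
\end{definition}

Let $H$ be monotone at $x$, let $S\subsetneq S'\subseteq V(H)$ and $S'\setminus S=\{u_1,\dots,u_r\}$. Deleting the vertices $u_i$ one at a time gives
\begin{equation}\label{eq:chain}
L_{H-S}(x)-L_{H-S'}(x)=\sum_{i=1}^r\alpha_{u_i}\bigl(H-S-\{u_1,\dots,u_{i-1}\},x\bigr)>0 .
\end{equation}

\begin{lemma}\label{lem:reduce}
Let $a$ be real, and let $G$ be a graph of order $n\ge1$ that is monotone at every $x>a$. Then $P(G-S,x)/P(G,x)$ is strictly decreasing on $(a,\infty)$ for every nonempty $S\subseteq V(G)$, the function $\rho(x)=P(G,x+1)/P(G,x)$ is strictly decreasing on $(a,\infty)$, and $P(G,x)P(G,y)>P(G,x-1)P(G,y+1)$ whenever $y\ge x>a+1$.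
\end{lemma}

\begin{proof}
The function $P(G-S,x)/P(G,x)$ is positive with logarithmic derivative $L_{G-S}(x)-L_G(x)$, which is negative by \eqref{eq:chain}. In \eqref{eq:rho} the term $J=\emptyset$ equals $1$, and the other terms, of which there is at least one because $n\ge1$, are strictly decreasing. If $y\ge x>a+1$, then $y>x-1>a$, so $\rho(y)<\rho(x-1)$; multiply by $P(G,y)P(G,x-1)>0$.
\end{proof}

Monotonicity does not follow from positivity. For the $4$-cycle, $G-v$ is a path with polynomial $x(x-1)^2$, so
\[
R_v(C_4,x)=\frac{x^2-3x+3}{x-1}=x-2+\frac1{x-1},\qquad R_v'(C_4,x)=1-\frac1{(x-1)^2}.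
\]
Both polynomials are positive for $x>1$, but $R_v$ decreases on $(1,2)$. For the complete graph, $R_v(K_n,x)=x-n+1$ and $\alpha_v(K_n,x)=1/(x-n+1)$, so the bound $n-1$ in Theorem \ref{thm:one}(a) cannot be lowered.

\section{The inductive step}\label{sec:step}

Throughout this section $G$ is a graph, $v\in V(G)$, the graph $F=G-v$ has order $m\ge1$, $Z\subseteq V(F)$ is the set of non-neighbors of $v$, and $x$ is a real number such that \emph{$F$ is monotone at $x-1$}. A single vertex is an induced subgraph of $F$, so $x-1>0$. All sums run over $J\in\mathcal I(F)$, and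
\[
p_J=P(F-J,x-1)>0,\qquad \ell_J=L_{F-J}(x-1),\qquad W=\sum_{J\subseteq Z}p_J\ \ge p_\emptyset>0 .
\]
By \eqref{eq:all} and \eqref{eq:inside}, $P(F,x)=\sum_Jp_J>0$ and $P(G,x)=xW>0$.

\subsection{Averages of logarithmic derivatives}

The logarithmic derivative of a sum of positive terms is the average of the logarithmic derivatives of the terms, weighted by the terms. Applied to \eqref{eq:inside} and \eqref{eq:all}, this shows that $\alpha_v(G,x)=L_G(x)-L_F(x)$ equals $1/x$, plus the average of $\ell_J$ over the sets $J\subseteq Z$, minus the average of $\ell_J$ over all $J$. By \eqref{eq:chain}, $\ell_J$ decreases when $J$ grows, and the condition $J\subseteq Z$ is preserved when $J$ shrinks, so one expects the first average not to fall far below the second. The difficulty is that \eqref{eq:chain} says nothing about two sets of which neither contains the other. The missing information is in \eqref{eq:through}: the average of $\ell_J$ over the sets through $i$ takes the same value $c$ for every vertex $i$. We therefore measure each $\ell_J$ against $c$ and put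
\[
c=L_F(x)-\frac1x,\qquad D_J=c-\ell_J,\qquad g=-D_\emptyset,\qquad S=\sum_{J\subseteq Z}p_JD_J .
\]

\begin{lemma}\label{lem:rel}
We have $\alpha_v(G,x)=-S/W$, and
\begin{align}
\sum_{J\ni i}p_JD_J&=0\qquad(i\in V(F)),\label{eq:zero}\\
\sum_{J}p_JD_J&=-\frac{P(F,x)}x .\label{eq:total}
\end{align}
Moreover $g>0$, $D_J\ge-g$ for all $J\in\mathcal I(F)$, and $D_{\{i\}}\le0$ for all $i\in V(F)$.
\end{lemma}

\begin{proof}
The derivative of $P(F-J,x-1)$ with respect to $x$ is $p_J\ell_J$. By \eqref{eq:inside}, $L_G(x)=\frac1x+W^{-1}\sum_{J\subseteq Z}p_J\ell_J$, hence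
\[
\alpha_v(G,x)=\frac1W\sum_{J\subseteq Z}p_J\ell_J-c=-\frac SW .
\]
Write \eqref{eq:through} as $P(F,x)/x=\sum_{J\ni i}P(F-J,x-1)$. The left side has logarithmic derivative $c$, so differentiation gives $c\sum_{J\ni i}p_J=\sum_{J\ni i}p_J\ell_J$, which is \eqref{eq:zero}. Differentiating \eqref{eq:all} gives $\sum_Jp_J\ell_J=P'(F,x)$, so $\sum_Jp_JD_J=cP(F,x)-P'(F,x)=-P(F,x)/x$.

By \eqref{eq:chain}, $D_J\le D_{J'}$ whenever $J\subseteq J'$. In particular $D_J\ge D_\emptyset=-g$ for all $J$. If $g\le0$, then all $D_J$ are nonnegative, which contradicts \eqref{eq:total}. Finally $D_J\ge D_{\{i\}}$ for $J\ni i$, so \eqref{eq:zero} gives $0\ge D_{\{i\}}\sum_{J\ni i}p_J$, and the last sum is positive.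
\end{proof}

The bound $D_{\{i\}}\le0$ can be an equality: if $i$ is adjacent to all other vertices of $F$, then $\{i\}$ is the only independent set through $i$, and \eqref{eq:zero} forces $D_{\{i\}}=0$.

We must show $S<0$. The empty set contributes a negative term to $S$ and the singletons contribute nonpositive terms. For $|J|\ge2$ we have a lower bound on $D_J$, while these sets enter $S$ with coefficient $+1$, which calls for an upper bound. The relations \eqref{eq:zero} allow us to change the sign of these coefficients.

\subsection{An example of order four}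

Let $F$ have vertices $1,2,3$ and the single edge $23$, and let $v$ be adjacent to $3$ only, so that $Z=\{1,2\}$. Let $x>3$ and $y=x-1$. Then $P(F,x)=x^2(x-1)$ and $c=\frac1x+\frac1y$. The six independent sets give the following values; the last column is explained below.
\[
\begin{array}{c|ccccc}
J&p_J&\ell_J&D_J&x\,p_JD_J&f(J)\\ \hline
\emptyset&y^2(y-1)&\frac2y+\frac1{y-1}&\frac1x-\frac1y-\frac1{y-1}&-y(y^2+2y-1)&1\\[2pt]
\{1\}&y(y-1)&\frac1y+\frac1{y-1}&\frac1x-\frac1{y-1}&-2y&\frac12\\[2pt]
\{2\}&y^2&\frac2y&\frac1x-\frac1y&-y&\frac12\\[2pt]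
\{3\}&y^2&\frac2y&\frac1x-\frac1y&-y&0\\[2pt]
\{1,2\}&y&\frac1y&\frac1x&y&0\\[2pt]
\{1,3\}&y&\frac1y&\frac1x&y&-\frac12
\end{array}
\]
The relations \eqref{eq:zero} read $-2y+y+y=0$ for $i=1$ and $-y+y=0$ for $i=2,3$. Summing over the four sets contained in $Z$ gives $xS=-y(y+1)^2$ and $W=y^2(y+1)$, so $S=-xy$ and $\alpha_v=1/y$, in agreement with $R_v=x-1$.

Now suppose that only Lemma \ref{lem:rel} is known. The sum $S$ contains the positive term of $\{1,2\}$, for which the lemma has no upper bound. This term appears in the relations for $i=1$ and $i=2$. Subtracting half of each from $S$ cancels it: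
\[
S=p_\emptyset D_\emptyset+\tfrac12p_{\{1\}}D_{\{1\}}+\tfrac12p_{\{2\}}D_{\{2\}}-\tfrac12\,p_{\{1,3\}}D_{\{1,3\}} .
\]
The coefficients are the numbers $f(J)$ of the table. A new set $\{1,3\}$ has entered, but with a negative coefficient, so the lower bound $D_{\{1,3\}}\ge-g$ applies and $S\le-g\,p_\emptyset+\frac g2\,p_{\{1,3\}}$. This is negative because $p_\emptyset=y^2(y-1)>y/2$. In general the cost of the sets with $|J|\ge2$ has to be compared with $p_\emptyset$, and \eqref{eq:size} makes this comparison exact.

\subsection{The estimate}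

\begin{proposition}\label{prop:step}
Let $G$ be a graph, $v\in V(G)$, and let $F=G-v$ have order $m\ge1$. Suppose that $F$ is monotone at $x-1$ and that
\begin{equation}\label{eq:cond}
x\,P(F,x-1)-(m-x)\,P(F,x)>0 .
\end{equation}
Then $\alpha_v(G,x)>0$.
\end{proposition}

\begin{proof}
Summing \eqref{eq:zero} over $i\in Z$ gives $\sum_J|J\cap Z|\,p_JD_J=0$. Subtracting half of this from $S$, we obtain
\[
S=\sum_Jf(J)\,p_JD_J,\qquad f(J)=\mathbf 1_{J\subseteq Z}-\tfrac12|J\cap Z| .
\]
We bound the terms according to the size of $J$, using Lemma \ref{lem:rel}.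

If $J=\emptyset$, then $f(J)=1$ and the term is $-g\,p_\emptyset$.

If $J=\{i\}$, then $f(J)=\frac12$ for $i\in Z$ and $f(J)=0$ otherwise. Since $D_{\{i\}}\le0$, the term is at most $0$.

Let $|J|\ge2$. If $J\subseteq Z$, then $-f(J)=\frac12(|J|-2)$. If $J\not\subseteq Z$, then $-f(J)=\frac12|J\cap Z|$ and $|J\cap Z|\le|J|-1$. In both cases $0\le-f(J)\le\frac12(|J|-1)$. Since $-D_J\le g$ and $g>0$, the term $(-f(J))\,p_J\,(-D_J)$ is at most $\frac g2(|J|-1)p_J$.

In \eqref{eq:size} the empty set contributes $-p_\emptyset$ and the singletons contribute $0$, so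
\[
\sum_{|J|\ge2}(|J|-1)p_J=p_\emptyset+\frac{m-x}xP(F,x).
\]
Therefore
\[
S\le-g\,p_\emptyset+\frac g2\Bigl(p_\emptyset+\frac{m-x}xP(F,x)\Bigr)=-\frac g{2x}\Bigl(xP(F,x-1)-(m-x)P(F,x)\Bigr),
\]
which is negative by \eqref{eq:cond}. Hence $\alpha_v(G,x)=-S/W>0$.
\end{proof}

\begin{remark}\label{rem:weight}
Replace $\frac12$ by a weight $\lambda$ in the definition of $f$. Pairs contained in $Z$ get a nonpositive coefficient when $\lambda\ge\frac12$, and singletons keep a nonnegative one when $\lambda\le1$. For $\frac12\le\lambda\le1$ one has $0\le-f(J)\le\lambda(|J|-1)$ for $|J|\ge2$, and the proof gives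
\[
S\le-g\Bigl((1-\lambda)\,p_\emptyset+\lambda\,\frac{x-m}x\,P(F,x)\Bigr).
\]
For $x>m$ every such $\lambda$ works. For $x<m$ the second summand is negative, and $\lambda=\frac12$ leads to the weakest requirement, namely \eqref{eq:cond}. Theorem \ref{thm:two} uses this room.
\end{remark}

\section{Proof of Theorem \ref{thm:one}}\label{sec:one}

\begin{proposition}\label{prop:all}
Every graph $G$ of order $n\ge1$ is monotone at every real $x>n-1$.
\end{proposition}

\begin{proof}
We use induction on $n$. For $n=1$ we have $P(G,x)=R_v(G,x)=x$ and $\alpha_v(G,x)=1/x$, both positive for $x>0$. Let $n\ge2$ and $x>n-1$. A nonempty proper induced subgraph has order $k\le n-1$ and $x>k-1$, so it is monotone at $x$ by induction. Also $P(G,x)>0$ by Lemma \ref{lem:pos}. It remains to show $\alpha_v(G,x)>0$ for $v\in V(G)$. The graph $F=G-v$ has order $m=n-1\ge1$ and $x-1>m-1$, so $F$ is monotone at $x-1$ by induction. Condition \eqref{eq:cond} holds because $x>m$ makes both $xP(F,x-1)$ and $(x-m)P(F,x)$ positive. Proposition \ref{prop:step} applies.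
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:one}]
Proposition \ref{prop:all} and Lemma \ref{lem:reduce} with $a=n-1$ give (a), the monotonicity statement of (b), and the inequality of (b) for $y\ge x>n$. Let $x=n$ and $y\ge n$. The number $P(G,n-1)$ is nonnegative, as a limit of the positive values $P(G,z)$ with $z>n-1$. If $P(G,n-1)=0$, then the right side of the inequality is $0$, while $P(G,n)P(G,y)>0$ by Lemma \ref{lem:pos}. If $P(G,n-1)>0$, then $\rho(z)=P(G,z+1)/P(G,z)$ is continuous on $[n-1,\infty)$ and strictly decreasing on $(n-1,\infty)$, so $\rho(n-1)\ge\rho(n-\frac12)>\rho(y)$; multiply by $P(G,n-1)P(G,y)>0$. The last assertion is the case $y=x$.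
\end{proof}

\section{The range $x\ge n-\frac12$}\label{sec:two}

Lemma \ref{lem:reduce} loses one unit, so the threshold $n-\frac12$ requires monotonicity at every $x>n-\frac32$. Complete graphs do not have this property, since $P(K_n,x)<0$ for $n-2<x<n-1$ and $n\ge2$; they will be treated directly. For a non-complete $G$ we repeat the induction with $x>m-\frac12$, where $m=n-1$, and \eqref{eq:cond} is no longer automatic. We expand it in falling factorials. Put $t=m-x$. From $x\,(x-1)_{r}=(x)_{r}(x-r)$ with $r=m-j$ and from \eqref{eq:falling},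
\begin{equation}\label{eq:condexp}
xP(F,x-1)-(m-x)P(F,x)=\sum_{j=0}^{m-1}b_j\,(x)_{m-j}\,(j-2t).
\end{equation}

\begin{lemma}\label{lem:cond}
Let $F$ have order $m\ge3$ and $b_2(F)\ge1$. Then \eqref{eq:cond} holds for all real $x>m-\frac12$.
\end{lemma}

\begin{proof}
Here $t<\frac12$ and $x>m-1$, so every $(x)_{m-j}$ is positive and the terms of \eqref{eq:condexp} with $j\ge1$ are nonnegative. Divide by $(x)_{m-1}$. Since $(x)_m=(x)_{m-1}(1-t)$, the term $j=0$ becomes $-2t(1-t)\ge-\frac12$. Since $(x)_{m-1}=(x)_{m-2}(2-t)$, the term $j=2$ becomes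
\[
b_2\,\frac{2-2t}{2-t}\ \ge\ \frac{2-2t}{2-t}=2-\frac2{2-t}>2-\frac43=\frac23 .
\]
The sum exceeds $\frac23-\frac12>0$.
\end{proof}

The hypothesis $b_2\ge1$ cannot be dropped. If $b_j=0$ for all $j\ge2$, then \eqref{eq:condexp} divided by $(x)_{m-1}$ is $-2t(1-t)+b_1(1-2t)$, which tends to $-\frac12$ as $t\to\frac12$. The graphs not covered by Lemma \ref{lem:cond} are close to complete, and for them $R_v$ can be computed.

\begin{lemma}\label{lem:star}
Let $F$ have order $m\ge1$. Then $F-u$ is complete for some vertex $u$, or $F$ is not complete, $m\ge3$ and $b_2(F)\ge1$.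
\end{lemma}

\begin{proof}
The edges of the complement $\overline F$ are the nonadjacent pairs of $F$. If $\overline F$ contains a triangle or two disjoint edges, then $F$ is not complete and $m\ge3$, and the triangle or the two edges, together with the remaining vertices as singletons, partition $V(F)$ into $m-2$ independent sets. Suppose that $\overline F$ contains neither. We show that some vertex $u$ lies on all edges of $\overline F$; then $F-u$ is complete. With at most one edge, any end of it, or any vertex, will do. Otherwise two edges of $\overline F$ meet, say $ua$ and $ub$. An edge avoiding $u$ would meet both, so it would be $ab$ and would close a triangle.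
\end{proof}

\begin{proposition}\label{prop:noncomplete}
Every non-complete graph $G$ of order $n$ is monotone at every real $x>n-\frac32$.
\end{proposition}

\begin{proof}
We use induction on $n$; note that $n\ge2$. Let $x>n-\frac32$. A nonempty proper induced subgraph has order $k\le n-1$ and $x>n-2\ge k-1$, so it is monotone at $x$ by Proposition \ref{prop:all}. Also $P(G,x)>0$ by Lemma \ref{lem:pos}. Fix $v\in V(G)$, and let $F=G-v$ and $m=n-1$, so that $x>m-\frac12$. We show $\alpha_v(G,x)>0$ in the two cases of Lemma \ref{lem:star}.

\emph{Case 1: $F-u$ is complete for some vertex $u$.} Let $Q$ be the set of non-neighbors of $u$ in $F-u$, and $s=|Q|\ge0$. Coloring $F-u$ first and then $u$, which has $m-1-s$ neighbors with distinct colors, gives $P(F,x)=(x)_{m-1}(x-m+1+s)$. Let $N$ be the neighborhood of $v$ in $G$. A proper $k$-coloring $\varphi$ of $F$ extends to $v$ in $k-|\varphi(N)|$ ways. Two vertices of $F$ with the same color must be $u$ and a vertex of $Q$, and $u$ shares its color with at most one vertex. So $|\varphi(N)|=|N|$, except that $|\varphi(N)|=|N|-1$ when $u\in N$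 and $\varphi(u)=\varphi(w)$ for some $w\in N\cap Q$. Let $q=|N\cap Q|$ if $u\in N$ and $q=0$ otherwise. An exceptional coloring is given by a coloring of $F-u$ and a choice of $w$, so there are $q\,(k)_{m-1}$ of them. Hence $P(G,x)=(x-|N|)P(F,x)+q\,(x)_{m-1}$, and
\[
R_v(G,x)=x-|N|+\frac q{x-m+1+s},\qquad R_v'(G,x)=1-\frac q{(x-m+1+s)^2}.
\]
(The $4$-cycle of Section \ref{sec:monotone} is the case $m=3$, $s=q=1$, $|N|=2$.) Since $x-m+1>0$, we have $(x-m+1+s)^2>s^2\ge s\ge q$, so $R_v'>0$. As $R_v$ is a quotient of the positive numbers $P(G,x)$ and $P(F,x)$, we get $\alpha_v=R_v'/R_v>0$.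

\emph{Case 2: $F$ is not complete, $m\ge3$ and $b_2(F)\ge1$.} Since $x-1>m-\frac32$, the graph $F$ is monotone at $x-1$ by induction, and \eqref{eq:cond} holds by Lemma \ref{lem:cond}. Proposition \ref{prop:step} applies.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:two}]
Let $G$ be non-complete. Proposition \ref{prop:noncomplete} and Lemma \ref{lem:reduce} with $a=n-\frac32$ and $y=x$ give $P(G,x)^2>P(G,x-1)P(G,x+1)$ for $x>n-\frac12$. Both sides are polynomials, so \eqref{eq:main} holds at $x=n-\frac12$ by continuity.

Let $G=K_n$, so that $P(G,x)=(x)_n$. For $x\ge n$ use Theorem \ref{thm:one}. For $n-1\le x<n$, the product $(x-1)_n=(x-1)\cdots(x-n+1)\cdot(x-n)$ has a negative last factor and nonnegative other factors, so $(x-1)_n\le0$, while $(x+1)_n>0$. The right side of \eqref{eq:main} is at most $0$, and \eqref{eq:main} holds. This proves the first assertion.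

Finally let $n\ge2$ and $n-2<x<n-1$. Then $x$ is not an integer, so $(x)_n\ne0$. From $(x-1)_n/(x)_n=(x-n)/x$ and $(x+1)_n/(x)_n=(x+1)/(x-n+1)$ we get
\[
\frac{P(K_n,x-1)P(K_n,x+1)}{P(K_n,x)^2}=\frac{(n-x)(x+1)}{x\,(n-1-x)} .
\]
The denominator is positive, and $(n-x)(x+1)-x(n-1-x)=n>0$. So the quotient exceeds $1$, and \eqref{eq:main} fails.
\end{proof}

\begin{thebibliography}{1}

\bibitem{list}
\emph{Personal list of open problems related to chromatic polynomials},
\texttt{http://math.nie.edu.sg/fmdong/Research/Personal-list-problems.pdf}

\end{thebibliography}
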